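\title{Non-hyperbolic groups with finite systems of canonical representatives}

\begin{abstract}
A finitely generated group admits a finite system of canonical representatives if any $n$ of its elements can be represented by words in such a way that every relation of length three among them holds in the free group up to a central part whose length is bounded in terms of $n$. By a theorem of Rips and Sela, torsion-free hyperbolic groups have this property. We show that the property does not imply hyperbolicity. It holds for every group $\langle S\mid r_1,r_2,\dots\rangle$ with $S$ finite in which no relator is a proper power and the pieces of $r_i$ are shorter than $\lambda_i|r_i|$, where $1/|r_i|\le\lambda_i\le 1/100$ and $\lambda_i\to0$. Such a group is not finitely presented, and there are $2^{\aleph_0}$ of them on two generators. The proof lifts each $n$-tuple of elements, together with its relations of length three, to a hyperbolic group $\langle S\mid r_1,\dots,r_k\rangle$ with $k$ depending only on $n$.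
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group with a finite generating set $S$, and let $F(S)$ be the free group on $S$. We view elements of $F(S)$ as freely reduced words and write $|w|$ for the length of $w$.

\begin{definition}\label{def:fscr}
The group $G$ \emph{admits a finite system of canonical representatives with respect to $S$} if for every $n\ge1$ there is a constant $b(n)\ge0$ such that for every $n$-tuple $(g_1,\dots,g_n)$ of elements of $G$ there is a map $\theta\colon\{g_1,\dots,g_n\}\to F(S)$ with the following properties.
\begin{enumerate}
\item[(i)] Each $\theta(g_i)$ represents $g_i$ in $G$.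
\item[(ii)] If $g_j=g_i^{-1}$ and $g_i^2\ne1$, then $\theta(g_j)=\theta(g_i)^{-1}$.
\item[(iii)] If $g_ig_jg_k=1$ in $G$ for indices $i,j,k$, not necessarily distinct, then there are decompositions $\theta(g_i)=l_1c_1r_1$, $\theta(g_j)=l_2c_2r_2$, $\theta(g_k)=l_3c_3r_3$ with
\[
r_1=l_2^{-1},\qquad r_2=l_3^{-1},\qquad r_3=l_1^{-1},\qquad |c_1|,|c_2|,|c_3|\le b(n).
\]
\end{enumerate}
The group $G$ \emph{admits a finite system of canonical representatives} if this holds for some finite generating set.
\end{definition}

All equalities between words in (ii) and (iii) are equalities in the group $F(S)$. The map $\theta$ may depend on the tuple, but it is a function of the group element, so $g_i=g_j$ forces $\theta(g_i)=\theta(g_j)$. The decompositions in (iii) may depend on the triple $(i,j,k)$ and on the position within it. Since lengths are integers, we take $b(n)$ to be an integer.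

Condition (iii) describes a triangle in the Cayley graph with vertices $1$, $g_i$, $g_ig_j$. The first side runs along $l_1$, $c_1$, $r_1$; the second side starts by retracing $r_1$; the third starts by retracing $r_2$ and ends by retracing $l_1$. So the triangle is a tripod whose branch point is replaced by a loop $c_1c_2c_3$ of length at most $3b(n)$. In a free group one takes $\theta(g)=g$, and every triangle is an exact tripod. In a finite group one fixes words $\theta(g)$ satisfying (i) and (ii), puts each whole word into the central part, and lets $b(n)$ be the largest length. Recall that $G$ is \emph{hyperbolic} if for some $\delta\ge0$ each side of each geodesic triangle in its Cayley graph lies in the $\delta$-neighborhood of the other two sides; this does not depend on the finite generating set. A theorem of Rips and Sela \cite{RS}, recalled in Section~\ref{sec:reduction}, shows that torsion-free hyperbolic groups admit finite systems of canonical representatives. The following question comes from \cite{Notes}.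

\medskip
\emph{Is every group that admits a finite system of canonical representatives hyperbolic?}
\medskip

One would guess that the answer is yes, because a tripod with a bounded center is a very thin triangle. But the definition differs from hyperbolicity in two ways: the words $\theta(g)$ need not be geodesic, and they are chosen after the tuple is known, with a bound that grows with $n$. This freedom is enough to make the answer negative.

\begin{theorem}\label{thm:example}
Put $M_i=1000\cdot2^i$ and $r_i=a^{M_i+1}b\,a^{M_i+2}b\cdots a^{2M_i}b$ for $i\ge1$. The group $G=\langle a,b\mid r_1,r_2,\dots\rangle$ is not finitely presented, hence not hyperbolic, but it admits a finite system of canonical representatives.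
\end{theorem}

The theorem is an instance of a general statement. Let $S$ be finite and let $R=\{r_1,r_2,\dots\}$ be an infinite set of cyclically reduced words in $F(S)$. Let $R_*$ be the set of all cyclic conjugates of the words $r_i^{\pm1}$. A \emph{piece} is a common initial segment of two distinct elements of $R_*$. Consider two hypotheses.
\begin{enumerate}
\item[(H1)] No $r_i$ is a proper power, and $r_i$ is not a cyclic conjugate of $r_j^{\pm1}$ for $i\ne j$.
\item[(H2)] There are numbers $0<\lambda_i\le\frac1{100}$ with $\lambda_i\to0$ and $|r_i|\ge1/\lambda_i$ such that every piece which is an initial segment of a cyclic conjugate of $r_i^{\pm1}$ has length less than $\lambda_i|r_i|$.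
\end{enumerate}

\begin{theorem}\label{thm:general}
Assume \emph{(H1)} and \emph{(H2)}. Let $G=\langle S\mid R\rangle$ and $H_k=\langle S\mid r_1,\dots,r_k\rangle$.
\begin{enumerate}
\item[(a)] The group $G$ is torsion-free and not finitely presented, hence not hyperbolic. The groups $H_k$ are torsion-free and hyperbolic.
\item[(b)] For every $n\ge1$ there is $k$ such that for all $g_1,\dots,g_n\in G$ there is a map $h\colon\{g_1,\dots,g_n\}\to H_k$ with the following properties: $h(g_i)$ maps to $g_i$ under $H_k\to G$; if $g_j=g_i^{-1}$, then $h(g_j)=h(g_i)^{-1}$; if $g_ig_jg_l=1$, then $h(g_i)h(g_j)h(g_l)=1$.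
\item[(c)] The group $G$ admits a finite system of canonical representatives with respect to every finite generating set.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:family}
For $I\subset\{1,2,\dots\}$ let $G_I=\langle a,b\mid r_i,\ i\in I\rangle$ with $r_i$ as in Theorem~\ref{thm:example}. Every $G_I$ admits a finite system of canonical representatives, and $G_I$ is hyperbolic if and only if $I$ is finite. In particular there are $2^{\aleph_0}$ pairwise non-isomorphic $2$-generated torsion-free non-hyperbolic groups that admit finite systems of canonical representatives.
\end{theorem}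

The non-hyperbolic groups constructed here are not finitely presented. Whether a finitely presented group that admits a finite system of canonical representatives must be hyperbolic is not settled here.

Sections~\ref{sec:reduction} and~\ref{sec:sc} deduce everything from the lifting statement, Theorem~\ref{thm:general}(b), and show that torsion is a real obstruction, so that (H1) cannot be dropped. The rest of the paper proves the lifting statement. Section~\ref{sec:cells} describes the relator cycles in the Cayley graph, and Section~\ref{sec:idea} shows the idea on three points of one long cycle and isolates the difficulties of the general case. Sections~\ref{sec:cone} and~\ref{sec:polygons} develop the geometry needed to overcome them, and Section~\ref{sec:lifting} contains the proof.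

\section{Condition (iii), lifting, and the theorem of Rips and Sela}\label{sec:reduction}

Since the decompositions in (iii) are equalities in $F(S)$, the condition only concerns the product of the three words.

\begin{lemma}\label{lem:conj}
Let $w_1,w_2,w_3\in F(S)$ and let $b\ge0$ be an integer. Decompositions $w_j=l_jc_jr_j$ with $r_1=l_2^{-1}$, $r_2=l_3^{-1}$, $r_3=l_1^{-1}$ and $|c_j|\le b$ exist if and only if $w_1w_2w_3$ is conjugate in $F(S)$ to a word of length at most $3b$.
\end{lemma}

\begin{proof}
If the decompositions exist, then $w_1w_2w_3=l_1c_1c_2c_3l_1^{-1}$. Conversely, let $w_1w_2w_3=lcl^{-1}$ with $|c|\le3b$, and write $c=c_1c_2c_3$ with $|c_j|\le b$. Put $l_1=l$ and define successively $r_1$, $l_2=r_1^{-1}$, $r_2$, $l_3=r_2^{-1}$, $r_3$ by $r_j=c_j^{-1}l_j^{-1}w_j$. Then $w_j=l_jc_jr_j$, and $lcl^{-1}=w_1w_2w_3=lc_1c_2c_3r_3$ gives $r_3=l^{-1}$.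
\end{proof}

\begin{lemma}\label{lem:easy}
Suppose that $G$ admits a finite system of canonical representatives with respect to $S$.
\begin{enumerate}
\item[(a)] It does so with respect to every finite generating set $S'$.
\item[(b)] There are only finitely many conjugacy classes of elements $g\in G$ with $g^3=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose for each $s\in S$ a word in $S'$ that represents it, and let $K$ be the largest length of these words. This defines a homomorphism $\psi\colon F(S)\to F(S')$ compatible with the maps to $G$, and $|\psi(c)|\le K|c|$. Applying $\psi$ to the equalities in (ii) and (iii) shows that $\psi\circ\theta$ satisfies (i)--(iii) with the constant $Kb(n)$.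

(b) Let $g^3=1$, take $n=1$ and $i=j=k=1$, and let $w_0$ be a cyclically reduced conjugate of $\theta(g)$. By Lemma~\ref{lem:conj}, $w_0^3$ is conjugate to a word of length at most $3b(1)$. Since $w_0^3$ is cyclically reduced, it is a shortest word in its conjugacy class, so $|w_0|\le b(1)$. Thus $g$ is conjugate to one of finitely many elements.
\end{proof}

Lemma~\ref{lem:conj} also explains why lifting is the property to study. Let $G=\langle S\mid r_1,r_2,\dots\rangle$ be any presentation with $S$ finite, let $H_k=\langle S\mid r_1,\dots,r_k\rangle$, and suppose that $G$ admits a finite system of canonical representatives. The finitely many words of length at most $3b(n)$ that are trivial in $G$ are trivial in some $H_k$. So the images of the words $\theta(g_i)$ in $H_k$ lift the tuple and preserve every relation $g_ig_jg_l=1$. The lifting property is therefore necessary. When the groups $H_k$ are torsion-free and hyperbolic it is also sufficient, by the following theorem.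

\begin{theorem}[Rips--Sela {\cite[Theorem 4.2]{RS}}]\label{thm:RS}
Let $\Gamma$ be a torsion-free hyperbolic group with finite generating set $S$, and let $q\in\mathbb N$. There is a constant $L=L(\Gamma,S,q)$ such that for any at most $q$ triples $(x_t,y_t,z_t)$ of nontrivial elements with $x_ty_tz_t=1$ there is a map $\theta\colon\Gamma\to F(S)$ with the following properties. The word $\theta(g)$ represents $g$, $\theta(1)=1$, and $\theta(g^{-1})=\theta(g)^{-1}$. For every $t$ there are $p_1,p_2,p_3,c_1,c_2,c_3\in F(S)$ with $|c_j|\le L$ and
\[
\theta(x_t)=p_1c_1p_2^{-1},\qquad\theta(y_t)=p_2c_2p_3^{-1},\qquad\theta(z_t)=p_3c_3p_1^{-1}.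
\]
\end{theorem}

\begin{corollary}\label{cor:RS}
A torsion-free hyperbolic group $\Gamma$ admits a finite system of canonical representatives with respect to every finite generating set $S$.
\end{corollary}

\begin{proof}
Given $(g_1,\dots,g_n)$, apply Theorem~\ref{thm:RS} with $q=n^3$ to the triples $(g_i,g_j,g_k)$ of nontrivial elements with product $1$, and put $b(n)=L(\Gamma,S,n^3)$. Conditions (i) and (ii) hold, and for these triples (iii) holds with $l_j=p_j$. A triple with product $1$ and a trivial entry has the form $(1,g,g^{-1})$, $(g,1,g^{-1})$ or $(g,g^{-1},1)$. The product of its three words is trivial in $F(S)$, so (iii) holds by Lemma~\ref{lem:conj} with $b=0$.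
\end{proof}

\section{Small cancellation and the deduction of the theorems}\label{sec:sc}

A set $R$ of cyclically reduced words satisfies $C'(\mu)$ if every piece that is an initial segment of $r\in R_*$ has length less than $\mu|r|$. We use the following standard facts.
\begin{enumerate}
\item[(SC1)] \emph{Greendlinger's lemma} \cite[V.4.4]{LS}. If $R$ satisfies $C'(\mu)$ with $\mu\le\frac16$, then every nontrivial freely reduced word that is trivial in $\langle S\mid R\rangle$ contains an initial segment $s$ of some $r\in R_*$ with $|s|>(1-3\mu)|r|$.
\item[(SC2)] \emph{Torsion theorem} \cite[V.10.1]{LS}. If moreover no relator is a proper power, then $\langle S\mid R\rangle$ is torsion-free.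
\item[(SC3)] Finite $C'(\frac16)$ presentations define hyperbolic groups, and hyperbolic groups are finitely presented.
\end{enumerate}
By (H2), $R$ satisfies $C'(\frac1{100})$. So does every subset of $R$, because a piece for the subset is a piece for $R$. We always apply (SC1) with $\mu=\frac1{100}$, so that $|s|>0.97|r|$.

\begin{lemma}\label{lem:independent}
Assume \emph{(H1)} and \emph{(H2)}. If $i\notin J$, then $r_i\ne1$ in $\langle S\mid r_j,\ j\in J\rangle$.
\end{lemma}

\begin{proof}
Otherwise (SC1) shows that $r_i$ contains an initial segment $s$ of a cyclic conjugate $r$ of some $r_j^{\pm1}$, $j\in J$, with $|s|>0.97|r|$. The word $s$ is also an initial segment of a cyclic conjugate of $r_i$, which differs from $r$ by (H1). So $s$ is a piece and $|s|<0.01|r|$, a contradiction.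
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
The groups $H_k$ are torsion-free by (SC2) and hyperbolic by (SC3). If $g\in G$ is represented by $w$ and $g^m=1$ with $m\ge1$, then $w^m$ is a product of finitely many conjugates of relators, so $w^m=1$ in some $H_k$. Then $w=1$ in $H_k$, and $g=1$. If $G$ were finitely presented, the kernel of $F(S)\to G$ would be the normal closure of a finite set, hence of $r_1,\dots,r_k$ for some $k$. Then $r_{k+1}=1$ in $H_k$, which contradicts Lemma~\ref{lem:independent}. By (SC3), $G$ is not hyperbolic.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c) from (a) and (b)]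
By Lemma~\ref{lem:easy}(a) it suffices to treat the generating set $S$. Given $n$, let $k$ be as in (b), and let $b(n)$ be the constant for $n$-tuples in $H_k$ given by Corollary~\ref{cor:RS}. Given $g_1,\dots,g_n\in G$, take $h$ as in (b), let $\theta_H$ be a map as in Definition~\ref{def:fscr} for the tuple $(h(g_1),\dots,h(g_n))$ in $H_k$, and put $\theta=\theta_H\circ h$. The word $\theta(g_i)$ represents $h(g_i)$ in $H_k$, hence $g_i$ in $G$. If $g_j=g_i^{-1}$ and $g_i^2\ne1$, then $h(g_j)=h(g_i)^{-1}$ and $h(g_i)^2\ne1$, so $\theta(g_j)=\theta(g_i)^{-1}$. If $g_ig_jg_l=1$, then $h(g_i)h(g_j)h(g_l)=1$, and the decompositions provided for $\theta_H$ are the required ones.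
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:example} and~\ref{thm:family} from Theorem~\ref{thm:general}]
We check (H1) and (H2) with $\lambda_i=3/M_i\le 3/2000$. The words $r_i$ are positive, hence cyclically reduced, and
\[
|r_i|=\sum_{m=M_i+1}^{2M_i}(m+1)=\tfrac32M_i(M_i+1)\ge1/\lambda_i .
\]
The lengths are distinct, and no $r_i$ is a proper power, since each exponent $m\in(M_i,2M_i]$ occurs once in the cyclic word $r_i$. This gives (H1). As $M_{i+1}=2M_i$, the intervals $(M_i,2M_i]$ are disjoint. So a subword $ba^mb$ or $b^{-1}a^{-m}b^{-1}$ of an element of $R_*$ determines the index $i$, the sign, and the position in the cyclic word. Two elements of $R_*$ with a common initial segment containing such a subword are therefore equal, and a piece contains at most one letter $b^{\pm1}$. A piece of $r_i^{\pm1}$ thus has length at most $4M_i+1<\frac92(M_i+1)=\lambda_i|r_i|$. This gives (H2), and Theorem~\ref{thm:example} follows.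

If $I$ is infinite, the relators $r_i$, $i\in I$, listed in increasing order, satisfy (H1) and (H2), and Theorem~\ref{thm:general} applies to $G_I$. If $I$ is finite, $G_I$ is torsion-free and hyperbolic by (SC2) and (SC3), and Corollary~\ref{cor:RS} applies. By Lemma~\ref{lem:independent}, distinct sets $I$ give distinct kernels of $F(a,b)\to G_I$. An isomorphism from $G_I$ to a group $\Gamma$ identifies this kernel with the kernel determined by a generating pair of $\Gamma$, and a countable group has countably many pairs of elements. So each isomorphism class contains $G_I$ for at most countably many $I$, and the $2^{\aleph_0}$ infinite sets $I$ give $2^{\aleph_0}$ isomorphism classes.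
\end{proof}

\begin{remark}\label{rem:powers}
Hypothesis (H2) alone does not suffice. With $r_i$ as in Theorem~\ref{thm:example}, let $G'=\langle a,b\mid r_1^3,r_2^3,\dots\rangle$. A subword $ba^mb$ still determines the element of the symmetrized set in which it occurs at a given place, so pieces contain at most one letter $b^{\pm1}$ and (H2) holds with the same $\lambda_i$. The same is true for the quotient $G'_i=\langle a,b\mid r_i^3,\ r_j\ (j\ne i)\rangle$ of $G'$. In $G'_i$ we have $r_i\ne1$: the word $r_i$ is too short to contain $0.97$ of a cyclic conjugate of $r_i^{\pm3}$, and a subword that it shares with a cyclic conjugate of $r_j^{\pm1}$ is a piece, so (SC1) applies. Since $r_j=1\ne r_i$ in $G'_i$, the elements $r_1,r_2,\dots$ are pairwise non-conjugate in $G'$, and their cubes are trivial. By Lemma~\ref{lem:easy}(b), $G'$ does not admit a finite system of canonical representatives.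
\end{remark}

\section{Cells of the Cayley graph}\label{sec:cells}

From now on (H1) and (H2) hold, $G=\langle S\mid R\rangle$, and $X$ is the Cayley graph of $(G,S)$: its vertices are the elements of $G$, there is an edge from $g$ to $gs$ labeled $s$ for each $s\in S$, and $G$ acts on the left. A path in $X$ is determined by its first vertex and its label. A path is \emph{reduced} if its label is freely reduced. Two paths are \emph{freely equal}, written $\simeq$, if they have the same first vertex and their labels are equal in $F(S)$; two freely equal reduced paths are equal. A \emph{cell of type $i$} is the subgraph traced by a closed path labeled $r_i$.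

\begin{lemma}\label{lem:cells}
\begin{enumerate}
\item[(a)] A closed path labeled $r_i$ is an embedded cycle. The type $i$ of a cell $C$ is determined by $C$; put $|C|=|r_i|$ and $\lambda_C=\lambda_i$.
\item[(b)] If $C\ne C'$ are cells, then $C\cap C'$ is empty or a path, possibly a single vertex, with fewer than $\lambda_C|C|$ and fewer than $\lambda_{C'}|C'|$ edges.
\item[(c)] The only label-preserving automorphism of a cell is the identity. Hence $G$ acts freely on the set of cells, and the edges of a cell of type $i$ correspond to the positions of the letters of $r_i$ in a unique way, which is $G$-equivariant.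
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If the path is not embedded, some cyclic conjugate of $r_i$ has the form $uu'$ with $u,u'$ nonempty and trivial in $G$, and we may assume $|u|\le|r_i|/2$. By (SC1), $u$ contains an initial segment $s$ of some $r''\in R_*$ with $|s|>0.97|r''|$. Let $r'$ be the cyclic conjugate of $uu'$ that starts with this occurrence of $s$. If $r'=r''$, then $|s|>0.97|r_i|>|u|$. If $r'\ne r''$, then $s$ is a piece and $|s|<0.01|r''|$. Both are absurd. The cyclic word read around $C$ determines $i$ by (H1).

(b) First let $\pi$ be a nonempty reduced path contained in both $C$ and $C'$. It does not cover either cycle, since a cycle contained in another cycle equals it. Read once around $C$ and once around $C'$, starting along $\pi$. The two words lie in $R_*$, and they are distinct because they are read from the same vertex along different cycles. So the label of $\pi$ is a piece: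
\begin{equation}\label{eq:piece}
|\pi|<\lambda_C|C|\quad\text{and}\quad|\pi|<\lambda_{C'}|C'| .
\end{equation}
Now let $s\ne t$ be vertices of $C\cap C'$, and let $a\subset C$ and $a'\subset C'$ be arcs from $s$ to $t$ with $|a|\le|C|/2$ and $|a'|\le|C'|/2$. Suppose $a\ne a'$. Removing the longest common terminal segment leaves a nonempty reduced closed path $a_0a_0'^{-1}$. By (SC1) it contains a subpath $\sigma$ that lies on a cell $C''$ with $|\sigma|>0.97|C''|$. Write $\sigma=\sigma_1\sigma_2$ with $\sigma_1$ in $a_0$ and $\sigma_2$ in $a_0'^{-1}$. Then $|\sigma_1|\le|C''|/2$ if $C''=C$, and $|\sigma_1|<0.01|C''|$ otherwise, by \eqref{eq:piece}; the same holds for $\sigma_2$ and $C'$. As $C''$ cannot equal both $C$ and $C'$, we get $|\sigma|<0.51|C''|$, a contradiction. Hence $a=a'$, and $C\cap C'$ is connected. It is a proper subgraph of a cycle, so it is a path, and \eqref{eq:piece} bounds its length.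

(c) A nontrivial rotation that preserves labels makes $r_i$ a proper power, contrary to (H1). A reflection that preserves labels makes $w=r_i$ conjugate to $w^{-1}$ in $F(S)$, say $twt^{-1}w=1$. Two elements of a free group that satisfy a nontrivial relation generate a cyclic group, so $t$ commutes with $w$ and $w^2=1$, which is false. An element of $G$ that stabilizes $C$ therefore fixes a vertex, so it is trivial. Two ways of reading $r_i$ around $C$ differ by a label-preserving automorphism, so there is only one.
\end{proof}

\section{The idea: cutting a long cell}\label{sec:idea}

Fix $k\ge1$. The types $i>k$ and their cells are \emph{large}, the others are \emph{small}. The label of a closed path in $X$ is trivial in $G$, and we want it to be trivial in $H_k$. The label of a large cell is not (Lemma~\ref{lem:independent}), so our paths must never combine to go around a large cell.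

A \emph{system of cuts} is a choice of one position in $r_i$ for each large type $i$. By Lemma~\ref{lem:cells}(c) it singles out an edge $p(C)$ of each large cell $C$, with $p(gC)=gp(C)$. This is where the exclusion of proper powers enters: if $r_i$ were a cube, a rotation of order three would preserve $C$ and no edge could be chosen equivariantly. For vertices $u,v\in C$ let $\rho_C(u,v)$ be the arc of $C$ from $u$ to $v$ that avoids $p(C)$, trivial if $u=v$. Since $C$ minus the open edge $p(C)$ is an interval,
\begin{equation}\label{eq:rho}
\rho_C(v,u)=\rho_C(u,v)^{-1},\qquad\rho_C(u,v)\,\rho_C(v,t)\simeq\rho_C(u,t).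
\end{equation}

\begin{example}\label{ex:three}
Write a large relator as $r_i=u_1u_2u_3$, and suppose that the $u_j$ represent three distinct elements $g_j$ of $G$. Let $C$ be the cell read from $y_1=1$, and put $y_2=g_1$, $y_3=g_1g_2$. The obvious lifts $h(g_j)=u_j$ fail, because their product is $r_i\ne1$ in $H_k$. Place the cut in $u_3$ and use the labels of $\rho_C(y_1,y_2)$, $\rho_C(y_2,y_3)$, $\rho_C(y_3,y_1)$ instead. These are $u_1$, $u_2$, $(u_1u_2)^{-1}$, and the relation $g_1g_2g_3=1$ now holds in $F(S)$. By \eqref{eq:rho} any other position of the cut works equally well.
\end{example}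

Three difficulties separate the example from the theorem.

\emph{Short arcs cannot be rerouted.} The lift $h$ is a function of the group element. Suppose that the ends of $p(C)$ differ by the generator $a$. The rule of the example would lift $a$ to the label of the long arc $C\setminus p(C)$ there, and to the letter $a$ at any other edge of $C$ labeled $a$; these lifts differ in $H_k$ by a conjugate of $r_i^{\pm1}$. So we need a threshold: a path that follows $C$ for less than about $2\varepsilon|C|$ is left alone, and only longer stretches are replaced by arcs $\rho_C$. The cone graph $\widehat X_\varepsilon$ of Section~\ref{sec:cone} makes this decision equivariantly: its geodesics take a shortcut across $C$ of cost $2\varepsilon|C|$ when that pays.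

\emph{The cut must avoid the short arcs.} Return to the example with $u_1$ short and $u_2,u_3$ long. Now $y_1$ and $y_2$ are joined by the short arc, and $\rho_C(y_2,y_3)\rho_C(y_3,y_1)\simeq\rho_C(y_2,y_1)$. If $p(C)$ is not on the short arc, the triangle is freely trivial. If it is, $\rho_C(y_2,y_1)$ is the long arc and the triangle goes once around $C$. So each triangle forbids the positions on its short arcs. An $n$-tuple gives at most $n^2$ triangles, and with $\varepsilon$ of order $1/n^2$ a bounded number of forbidden arcs per triangle cannot cover $r_i$. The cuts are chosen after the tuple is known. Overlaps of $C$ with other cells forbid further positions, and they must be small compared with $\varepsilon|C|$. This is where $\lambda_i\to0$ is used: it lets us choose $k$, depending only on $n$, so that $\lambda_i$ is much smaller than $\varepsilon$ for $i>k$.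

\emph{A triangle can meet arbitrarily many large cells.} Two sides issuing from a vertex $x$ may run together along many large cells. If they follow a cell $D$ for about $2\varepsilon|D|$, one side may take the shortcut while the other does not, and this forbids an arc of $D$. An unbounded number of such ties could forbid every position. The remedy has two parts. We choose geodesics so that two sides coincide up to any vertex that lies on all geodesics for both pairs of endpoints, and we choose $\varepsilon$ from a finite list so that there is no tie at one particular cell near the center of the triangle. That cell supplies such a common vertex, everything before it cancels freely, and at most nine shortcuts per triangle remain.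

\section{Cone graphs}\label{sec:cone}

In this section and the next we fix numbers
\begin{equation}\label{eq:standing}
0<\varepsilon_*\le\varepsilon_{\max}\le\tfrac1{100},\qquad0<\lambda\le\tfrac{\varepsilon_*}{100},
\end{equation}
and $k\ge1$ such that $\lambda_i\le\lambda$ for $i>k$. So $\lambda_C\le\lambda\le10^{-4}$ and $|C|\ge1/\lambda$ for large cells, while $\lambda_C\le0.01$ for all cells. The letters $\varepsilon,\varepsilon',\varepsilon_j$ denote numbers in $[\varepsilon_*,\varepsilon_{\max}]$; we need several values at once, because $\varepsilon$ will be chosen by comparison with geodesics for $\varepsilon_*$.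

The \emph{cone graph} $\widehat X_\varepsilon$ is obtained from $X$, whose edges have length $1$ and whose vertices and edges we call \emph{$X$-vertices} and \emph{$X$-edges}, by adding for every large cell $C$ a \emph{cone vertex} $c_C$ joined to each vertex of $C$ by an edge of length $\varepsilon|C|$. Let $\hat d$ be its path metric. Since $|r_i|\ge1/\lambda_i\to\infty$, the lengths of edge paths below any bound form a finite set, so any two vertices are joined by a geodesic, called an \emph{$\varepsilon$-geodesic}. If an $\varepsilon$-geodesic has $c_C$ as an inner vertex, with neighbors $u$ and $v$ in this order, we say that it \emph{passes} $C$, with \emph{pass} $(C;u,v)$. Then $u\ne v$, and a geodesic passes a given cell at most once. Let $d_C$ be the path metric of the cycle $C$.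

When a pass of $C'$ is replaced by an arc of $C'$, the resulting path in $X$ can run along another cell $C$ only in $C\cap C'$. To bound the total overlap independently of the arcs, define the \emph{shadow} $\operatorname{sh}_\alpha(C)$ of an $\varepsilon$-geodesic $\alpha$ on a cell $C$ as the set of edges of $C$ that are $X$-edges of $\alpha$ or lie on a cell $C'\ne C$ passed by $\alpha$. We say that a path $\alpha$ starting at a vertex of a large cell $C$ \emph{leaves $C$ in $\widehat X_\varepsilon$} if the path $c_C\alpha$, that is, $\alpha$ preceded by the cone edge, is an $\varepsilon$-geodesic.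

\begin{lemma}\label{lem:leave}
Let $\alpha$ start at $u\in C$ and leave $C$ in $\widehat X_\varepsilon$. Then $\alpha$ does not pass $C$, the only vertex of $C$ on $\alpha$ is $u$, and $|\operatorname{sh}_\alpha(C)|\le\lambda|C|$.
\end{lemma}

\begin{proof}
The geodesic $c_C\alpha$ visits $c_C$ once. If $s\in C$ lies on $\alpha$, then $\varepsilon|C|\ge\hat d(c_C,s)=\varepsilon|C|+\hat d(u,s)$, so $s=u$. Hence no $X$-edge of $\alpha$ lies in $C$. If $\alpha$ has a pass $(C';u',v')$ and $C'$ meets $C$, then
\[
\varepsilon|C|+\hat d(u,u')+\varepsilon|C'|=\hat d(c_C,c_{C'})\le\varepsilon|C|+\varepsilon|C'| ,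
\]
so $u'=u$ and $c_{C'}$ is the second vertex of $\alpha$. There is at most one such $C'$, and it contributes fewer than $\lambda|C|$ edges by Lemma~\ref{lem:cells}(b).
\end{proof}

\begin{lemma}\label{lem:shadow}
Let $\alpha$ be an $\varepsilon$-geodesic between $X$-vertices and let $C$ be a cell.
\begin{enumerate}
\item[(a)] If $\alpha$ has the pass $(C;u,v)$, then $d_C(u,v)\ge2\varepsilon|C|$, the only vertices of $C$ on $\alpha$ are $u$ and $v$, and $|\operatorname{sh}_\alpha(C)|\le2\lambda|C|$.
\item[(b)] If $C$ is small, then $|\operatorname{sh}_\alpha(C)|\le0.5225|C|$.
\item[(c)] If $C$ is large, then $|\operatorname{sh}_\alpha(C)|\le(2\varepsilon+3\lambda)|C|$, and at most $3\lambda|C|$ edges of the shadow are not $X$-edges of $\alpha$.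
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $d_C(u,v)\ge\hat d(u,v)=2\varepsilon|C|$. The part of $\alpha$ after $c_C$ and the reverse of the part before $c_C$ both leave $C$, so Lemma~\ref{lem:leave} gives the rest.

(b), (c) Any two vertices of $C$ are at $\hat d$-distance at most $\eta$, where $\eta=|C|/2$ if $C$ is small and $\eta=2\varepsilon|C|$ if $C$ is large. The $X$-edges of $\alpha$ in $C$ lie between the first and the last vertex of $C$ on $\alpha$, so there are at most $\eta$ of them. Let $C'_1,\dots,C'_l$ be the cells other than $C$ that are passed by $\alpha$, in this order, and share an edge with $C$. By Lemma~\ref{lem:cells}(b), $C'_1$ and $C'_l$ together contribute at most $2\lambda_C|C|$ edges. For the others, compare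
\[
\varepsilon|C'_1|+\sum_{1<h<l}2\varepsilon|C'_h|+\varepsilon|C'_l|\ \le\ \hat d(c_{C'_1},c_{C'_l})\ \le\ \varepsilon|C'_1|+\eta+\varepsilon|C'_l| .
\]
So they contribute at most $\sum_{1<h<l}\lambda|C'_h|\le\frac{\lambda}{2\varepsilon}\eta$ edges. If $C$ is small, this is at most $\eta/200=0.0025|C|$, and the total is at most $(0.5+0.02+0.0025)|C|$. If $C$ is large, it equals $\lambda|C|$, and the total is at most $(2\varepsilon+2\lambda+\lambda)|C|$.
\end{proof}

\section{Polygons and their minimal fillings}\label{sec:polygons}

We must compare geodesics with common or nearby endpoints, for different values of $\varepsilon$. The tool is a van Kampen diagram for the closed path that they form. By Lemma~\ref{lem:shadow}, a large face can have only a small part of its boundary on the boundary of such a diagram, and a curvature count will exclude large faces altogether.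

\subsection{Van Kampen diagrams}
A \emph{diagram} is a finite, connected, simply connected planar $2$-complex $\Delta$ whose edges are oriented and labeled by elements of $S$, such that the boundary word of each face lies in $R_*$. The \emph{boundary walk} $\partial\Delta$ goes once around the outer region, and its label is the \emph{boundary word}. For a word $w$ trivial in $G$, let $\operatorname{Area}(w)$ be the least number of conjugates of elements of $R_*$ whose product is $w$ in $F(S)$; it depends only on the element of $F(S)$ defined by $w$. By van Kampen's lemma \cite[V.1]{LS}, the boundary word of a diagram with $N$ faces is a product of $N$ conjugates of the face labels, and a freely reduced word $w$ trivial in $G$ is the boundary word of a diagram with $\operatorname{Area}(w)$ faces. The latter holds for unreduced $w$ too: $w$ arises from its reduced form by insertions of subwords $xx^{-1}$, and each insertion is realized by attaching a new edge with a free end at the corresponding corner of the outer region. A diagram is \emph{minimal} if it has $\operatorname{Area}(w)$ faces, where $w$ is its boundary word.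

If $w$ labels a closed path in $X$, then $\Delta$ maps to $X$ preserving labels, with $\partial\Delta$ mapping onto the path. The boundary $\partial f$ of a face maps onto a cell $C_f$, and by Lemma~\ref{lem:cells}(a) it is an embedded cycle that maps isomorphically. Put $|f|=|C_f|$ and $\lambda_f=\lambda_{C_f}$, and call $f$ large or small with $C_f$. An edge in the interior of $\Delta$ lies on two different faces $f,f'$. A minimal diagram is reduced \cite[V.2]{LS}: the boundary words of $f$ and $f'$, read from the common edge in the same direction along it, are different. Since they are read from the same vertex of $X$, this says that $C_f\ne C_{f'}$.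

The blocks ($2$-connected components) of $\Delta$ are single edges, called \emph{bridges}, and closed discs, called \emph{disc components}. A bridge is traversed by $\partial\Delta$ twice, in opposite directions. An edge of $\partial D$, for a disc component $D$, lies on one face and is traversed once. All other edges are interior to a disc component and are not traversed. Contracting each component of $\Delta\setminus D$ to its attaching vertex on $\partial D$ turns $\partial\Delta$ into the boundary walk of $D$. This gives:
\begin{enumerate}
\item[(D1)] The edges of $\partial D$ are traversed by $\partial\Delta$ in the cyclic order of the circle $\partial D$. If $D'\ne D$ is another disc component, all edges of $\partial D'$ are traversed between two cyclically consecutive edges of $\partial D$.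
\end{enumerate}

Let $D$ be a disc component with at least two faces. It has no vertex of degree $1$, as face boundaries are embedded. Each face boundary and $\partial D$ contain a vertex of degree at least $3$ in $D$; otherwise that cycle would be the whole $1$-skeleton, which is connected. Suppress the vertices of degree $2$ and call the resulting edges \emph{strands}. A strand is \emph{interior}, lying on two faces, or \emph{exterior}, lying on $\partial D$ and one face. Let $i(f)$ and $e(f)$ be the numbers of interior and exterior strands of $f$, and put $\kappa(f)=6-i(f)-2e(f)$.
\begin{enumerate}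
\item[(D2)] $\sum_f\kappa(f)\ge6$, and $i(f)\ge\max(1,e(f))$ for each face $f$ of $D$.
\end{enumerate}
Indeed, if $V,E,F$ count vertices, strands and faces, then $V-E+F=1$, $3V\le2E$ and $2E=\sum_f(i(f)+2e(f))$, so $\sum_f\kappa(f)=6F-2E\ge6F-6E+6V=6$. For the second claim, two exterior strands cannot be consecutive on $\partial f$, nor can one follow itself: near their common vertex $p$ the disc $D$ is a half-disc, the corner of $f$ between the two edges of $\partial D$ at $p$ fills it, and $p$ would have degree $2$.

\subsection{Polygons}
For $1\le m\le3$, an \emph{$m$-gon} is a cyclic sequence of \emph{sides} $\sigma_1,\dots,\sigma_m$, where $\sigma_j$ is an $\varepsilon_j$-geodesic, possibly of length $0$, from an $X$-vertex $x_j$ to an $X$-vertex $y_j$, such that at each corner either $y_j=x_{j+1}$ (a \emph{trivial corner}), or $y_j\ne x_{j+1}$ are vertices of a specified large cell $C$ (a \emph{corner pass} $(C;y_j,x_{j+1})$). The \emph{passes of the polygon} are the passes of its sides and its corner passes. Choosing for each pass $(C;u,v)$ one of the two arcs of $C$ from $u$ to $v$ gives a closed path in $X$. A \emph{minimal filling} consists of a choice of arcs and a diagram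 $\Delta$ for the resulting word, with the least number of faces over all choices. In particular $\Delta$ is a minimal diagram. The walk $\partial\Delta$ is divided into the sides, which include the arcs of their passes, and the arcs of the corner passes. An edge of $\Delta$ is \emph{on} a segment of $\partial\Delta$ if that segment traverses it, and a face \emph{touches} a segment if it has an edge on it.

We use twice the following identity. Let $\tau=\tau_1E\tau_2$ be an arc of a cell $C$ from $u$ to $v$ containing the edge $E$, let $\tau'$ be the other arc from $u$ to $v$, and let $\bar E$ be the complementary path of $E$ in $C$, from the first vertex of $E$ to the last. Then $\bar E=\tau_1^{-1}\tau'\tau_2^{-1}$, so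
\begin{equation}\label{eq:flip}
\tau_1\bar E\tau_2\simeq\tau' .
\end{equation}

\begin{lemma}\label{lem:star}
Let $f$ be a face of a minimal filling. If $f$ touches the arc of a pass of $C$, then $C_f\ne C$. Consequently $f$ has fewer than $\lambda_f|f|$ edges on the arc of any one pass, and at most $|\operatorname{sh}_\sigma(C_f)|$ edges on a side $\sigma$.
\end{lemma}

\begin{proof}
Suppose that an edge $e$ of $f$ is on the arc $\tau$ of a pass of $C=C_f$, with image $E$. The edge $e$ lies on one face and is traversed once. Deleting the open face $f$ and the open edge $e$ leaves a diagram with one face fewer, whose boundary walk goes around $\partial f\setminus e$ in place of $e$. This replaces $E$ by $\bar E$ in $\tau$, and by \eqref{eq:flip} the new boundary word is freely equal to the word obtained by choosing the other arc for this pass. That word has smaller area, contrary to minimality. The consequences follow because $\partial f$ maps injectively to $C_f$: edges on the arc of a pass of $C$ map into $C\cap C_f$, and edges on $\sigma$ map into the shadow.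
\end{proof}

\begin{lemma}\label{lem:nolarge}
In a minimal filling of an $m$-gon, (i) there are no large faces; (ii) each face $f$ has at least $0.93|f|$ edges on $\partial\Delta$; (iii) if $m=1$, there are no faces.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:star} and~\ref{lem:shadow}, a small face $f$ has at most $(0.5225+0.03)|f|<0.56|f|$ edges on one side and the corner arcs together, and a large face has at most $\bigl(3(2\varepsilon_{\max}+3\lambda)+3\lambda\bigr)|f|<0.07|f|$ edges on $\partial\Delta$. So (ii) implies (i). Let $D$ be a disc component. If $D$ is a single face, all its edges are on $\partial\Delta$, so (ii) holds, the face is small, and $m\ge2$.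

Let $D$ have at least two faces. An interior strand between $f$ and $f'$ maps into $C_f\cap C_{f'}$, so it has fewer than $0.01|f|$ edges. If $e(f)=0$, then $i(f)>100$ and $\kappa(f)<-94$. If $e(f)\ge2$, then $\kappa(f)\le6-3e(f)\le0$ by (D2). So a face with $\kappa(f)>0$ has $e(f)=1$, $1\le i(f)\le3$, $\kappa(f)\le3$, and more than $0.97|f|$ edges in its exterior strand. Such a face is small, and its exterior strand contains edges on two different sides. Go around $\partial D$ and ignore the edges on corner arcs. By (D1) the side changes at most three times, and never if $m=1$. The exterior strand of a face with $\kappa>0$ is an interval of $\partial D$ that contains both edges of some change, and different faces have edge-disjoint exterior strands. So at most three faces have $\kappa>0$, and none if $m=1$. By (D2), $m=1$ is impossible, and every face satisfies $\kappa(f)\ge6-9=-3$. Hence $e(f)\ge1$ and $i(f)\le7$, and fewer than $0.07|f|$ edges of $\partial f$ are interior.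
\end{proof}

Part (i) says that for each polygon \emph{some} choice of arcs gives a word that is trivial in $H_k$. We need this for the arcs $\rho_C$ prescribed by one system of cuts, simultaneously for all triangles. So we must know for which edges of $C$ the cut can be placed there without harm. The first step is to bound the number of small faces along an arc.

\begin{lemma}\label{lem:six}
In a minimal filling, at most $6$ faces touch the arc $\tau$ of a given pass.
\end{lemma}

\begin{proof}
Divide $\partial\Delta$ cyclically into consecutive segments $\tau_1=\tau,\tau_2,\dots,\tau_\ell$, where the other segments are the at most two remaining parts of the side containing $\tau$ (if $\tau$ is on a side), the other sides, and the other corner arcs. Then $\ell\le1+2+2+3=8$. A face $f$ touching $\tau$ is small, has at least $0.93|f|$ edges on $\partial\Delta$, fewer than $0.01|f|$ on $\tau$, and at most $0.5225|f|$ on any other segment. So the set $J(f)\subset\{2,\dots,\ell\}$ of indices of the other segments that it touches has at least two elements. Let $f_1,\dots,f_N$ be the faces touching $\tau$, numbered in the order along $\tau$ of chosen edges $e_h\subset\partial f_h$ on $\tau$.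

We claim that $\max J(f_{h'})\le\min J(f_h)$ for $h<h'$. Otherwise there are an edge $x$ of $f_h$ on $\tau_q$ and an edge $x'$ of $f_{h'}$ on $\tau_p$ with $2\le q<p$, and $e_h,e_{h'},x,x'$ are traversed in this cyclic order. Since $e_h$ and $x$ separate $e_{h'}$ from $x'$, (D1) shows that $f_h$ and $f_{h'}$ lie in one disc component $D$ and that the four edges have this cyclic order on the circle $\partial D$. Join the midpoints of $e_h$ and $x$ inside $f_h$, and those of $e_{h'}$ and $x'$ inside $f_{h'}$. These are disjoint chords of a disc with linked endpoints, which is impossible.

Thus $\min J(f_{h+1})<\max J(f_{h+1})\le\min J(f_h)$. The numbers $\min J(f_h)$ decrease strictly and lie in $\{2,\dots,\ell-1\}$, so $N\le\ell-2\le6$.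
\end{proof}

Fix a minimal filling and a large cell $C$. An edge $E$ of $C$ is \emph{exceptional} if some edge $e$ of $\Delta$ maps to $E$, is on the arc of a pass of $C$, and is not a bridge both of whose traversals lie in arcs of passes of $C$. These are the edges where the cut must not be placed; in the second difficulty of Section~\ref{sec:idea} they are the edges of the short arc or of its complement that are matched with the unrerouted side.

\begin{lemma}\label{lem:exceptional}
Suppose that the polygon has $P$ passes of the large cell $C$. Every exceptional edge of $C$ lies in the shadow of a side on $C$, or in a set of at most $(6P+t)\lambda|C|$ further edges, where $t$ is the number of corner passes of cells other than $C$. If $P=1$, all edges of the arc of this pass are exceptional.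
\end{lemma}

\begin{proof}
Let $E$ be exceptional, with $e$ as in the definition. If $e$ is not a bridge, it lies on a face $f$ touching the arc of a pass of $C$. There are at most $6P$ such faces by Lemma~\ref{lem:six}, and $E\subset C\cap C_f$ with $C_f\ne C$ by Lemma~\ref{lem:star}; each face accounts for fewer than $\lambda|C|$ edges. If $e$ is a bridge, its other traversal lies on an $X$-edge of a side, on the arc of a pass of a cell $C'\ne C$ on a side, or on the arc of a corner pass of a cell $C'\ne C$. In the first two cases $E$ is in the shadow of that side, and in the third $E\subset C\cap C'$. If $P=1$, the arc is embedded in $X$, so it cannot traverse a bridge twice.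
\end{proof}

\subsection{Comparing geodesics}
The case $P=1$ bounds the length of an arc, and this yields three comparison lemmas. The constant $20$ is a common upper bound chosen for convenience.

\begin{lemma}\label{lem:unmatched}
\begin{enumerate}
\item[(a)] Let a $2$-gon have sides $\alpha$ and $\beta$, where $\beta$ is an $\varepsilon'$-geodesic. Suppose that $\alpha$ has the pass $(C;u,v)$, that $\beta$ does not pass $C$, and that the nontrivial corners are passes of cells other than $C$. Then in a minimal filling the arc $a_C$ of this pass has at most $(2\varepsilon'+20\lambda)|C|$ edges, and all but at most $20\lambda|C|$ of them are $X$-edges of $\beta$. In particular $d_C(u,v)\le(2\varepsilon'+20\lambda)|C|$.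
\item[(b)] Let a $3$-gon have trivial corners. If one side has the pass $(C;u,v)$ and the other two sides are $\varepsilon'$-geodesics that do not pass $C$, then $d_C(u,v)\le(4\varepsilon'+20\lambda)|C|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:exceptional} with $P=1$, and Lemma~\ref{lem:shadow}(a),(c). In (a), in units of $|C|$, faces and corners contribute $6\lambda+2\lambda$, the shadow of $\alpha$ contributes $2\lambda$, and the shadow of $\beta$ contributes $2\varepsilon'+3\lambda$, of which at most $3\lambda$ does not consist of $X$-edges of $\beta$. The total is $2\varepsilon'+13\lambda$, and at most $13\lambda$ is not on $X$-edges of $\beta$. In (b) the total is $6\lambda+2\lambda+2(2\varepsilon'+3\lambda)=4\varepsilon'+14\lambda$.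
\end{proof}

\begin{lemma}\label{lem:exits}
Let $\alpha$ and $\beta$ start at $u,u'\in C$ and leave the large cell $C$ in $\widehat X_\varepsilon$ and $\widehat X_{\varepsilon'}$ respectively. Suppose that their last vertices are $X$-vertices that coincide or lie on a common large cell other than $C$. Then $d_C(u,u')\le20\lambda|C|$.
\end{lemma}

\begin{proof}
Let $u\ne u'$. Form the $2$-gon with sides $\alpha$ and $\beta^{-1}$, the corner pass $(C;u',u)$, and at the other end a trivial corner or a corner pass of the other cell. By Lemma~\ref{lem:leave} neither side passes $C$, so $P=1$, and each shadow on $C$ has at most $\lambda|C|$ edges. Lemma~\ref{lem:exceptional} bounds the arc from $u'$ to $u$ by $(6+1+1+1)\lambda|C|$.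
\end{proof}

\begin{lemma}\label{lem:shortarc}
If $C$ is large, $s,t\in C$ and $d_C(s,t)<2\varepsilon|C|$, then the only $\varepsilon$-geodesic from $s$ to $t$ is the shorter arc of $C$.
\end{lemma}

\begin{proof}
Let $s\ne t$ and let $\delta$ be an $\varepsilon$-geodesic from $s$ to $t$. If $\delta$ passed $C$, the pass would be $(C;s,t)$ and $d_C(s,t)\ge2\varepsilon|C|$, by Lemma~\ref{lem:shadow}(a). So it does not. Take a minimal filling of the $1$-gon with side $\delta$ and corner pass $(C;t,s)$. If $\delta$ passed a cell $C'\ne C$, then Lemma~\ref{lem:exceptional} for $C'$, with $P=1$ and $t=1$, would bound the arc of this pass by $(6+1+2)\lambda|C'|<2\varepsilon|C'|$, contrary to Lemma~\ref{lem:shadow}(a). So $\delta$ is a reduced path in $X$. By Lemma~\ref{lem:nolarge}(iii) the filling has no faces, so $\delta$ is freely equal, hence equal, to an arc of $C$. Its length is $\hat d(s,t)\le d_C(s,t)<|C|/2$, so it is the shorter arc.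
\end{proof}

\section{Proof of the lifting statement}\label{sec:lifting}

\subsection{Canonical geodesics}
Fix $\varepsilon$ for the moment. By Lemma~\ref{lem:cells}(c), $G$ acts freely on the vertices of $\widehat X_\varepsilon$. No $g\in G$ exchanges two distinct vertices: $g^2$ would fix a vertex, so $g^2=1$, and $G$ is torsion-free. Hence $G$ acts freely on unordered pairs of distinct vertices. Choosing a geodesic for one pair in each orbit, we obtain $\varepsilon$-geodesics $\gamma^0(u,v)$ for all vertices $u,v$, with $g\gamma^0(u,v)=\gamma^0(gu,gv)$ and $\gamma^0(v,u)=\gamma^0(u,v)^{-1}$.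

These geodesics are unrelated for different pairs. To make them agree along common parts, let $M(x,y)=M(y,x)$ be the set of vertices that lie on \emph{every} $\varepsilon$-geodesic from $x$ to $y$. It is finite; order it by distance from $x$ as $x=m_0,\dots,m_l=y$, and put
\[
\gamma(x,y)=\gamma^0(m_0,m_1)\cdots\gamma^0(m_{l-1},m_l).
\]
The $m_j$ occur in this order on any geodesic from $x$ to $y$, so $\gamma(x,y)$ has length $\hat d(x,y)$ and is an $\varepsilon$-geodesic. The choice is equivariant, and $\gamma(y,x)=\gamma(x,y)^{-1}$.

\begin{lemma}\label{lem:E}
If $m\in M(x,y)$, then $M(x,y)=M(x,m)\cup M(m,y)$ and $\gamma(x,y)=\gamma(x,m)\gamma(m,y)$.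
\end{lemma}

\begin{proof}
The geodesics from $x$ to $y$ are exactly the concatenations of a geodesic from $x$ to $m$ with one from $m$ to $y$. So $M(x,m)$ and $M(m,y)$ lie in $M(x,y)$. Conversely, let $m'\in M(x,y)$ with $\hat d(x,m')\le\hat d(x,m)$. Any geodesic from $x$ to $m$ extends to one from $x$ to $y$, which contains $m'$ in its first part; so $m'\in M(x,m)$. If $\hat d(x,m')\ge\hat d(x,m)$, exchange the roles of $x$ and $y$ to get $m'\in M(m,y)$. The formula for $\gamma$ follows from the definition.
\end{proof}

In particular, if $m\in M(x,y)\cap M(x,z)$, then $\gamma(x,y)$ and $\gamma(x,z)$ both begin with $\gamma(x,m)$.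

Given also a system of cuts, let $\ell(x,y)$ for $x,y\in G$ be the path in $X$ obtained from $\gamma(x,y)$ by replacing each pass $(C;u,v)$ by $\rho_C(u,v)$. Let $h(g)\in H_k$ be the element represented by the label of $\ell(1,g)$. Then $h(g)$ maps to $g$. By equivariance the label of $\ell(x,y)$ represents $h(x^{-1}y)$, and $\ell(g,1)=\ell(1,g)^{-1}$ by \eqref{eq:rho}, so $h(g^{-1})=h(g)^{-1}$. The first two properties in Theorem~\ref{thm:general}(b) thus hold for all choices. It remains to choose $\varepsilon$ and the cuts so that the third holds.

\subsection{Constants}
Let $n\ge1$. Put
\[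
Q=6n^2+1,\quad\varepsilon_{\max}=\frac1{100n^2},\quad\varepsilon_*=\frac{\varepsilon_{\max}}{20},\quad\varepsilon_q=\varepsilon_{\max}\Bigl(\frac12+\frac q{2Q}\Bigr)\ (1\le q\le Q),\quad\lambda=\frac{\varepsilon_{\max}}{20000\,Q},
\]
and let $k\ge1$ satisfy $\lambda_i\le\lambda$ for $i>k$. This $k$ depends only on $n$. Conditions \eqref{eq:standing} hold, $\varepsilon_q\in[\varepsilon_*,\varepsilon_{\max}]$, and the three scales are well separated:
\begin{equation}\label{eq:scales}
\varepsilon_*\ge1000\lambda,\qquad2\varepsilon_q\ge20\varepsilon_*,\qquad2\varepsilon_{q+1}-2\varepsilon_q=20000\lambda .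
\end{equation}

Let $g_1,\dots,g_n\in G$. If $g_ig_jg_l=1$, then with $(x,y,z)=(1,g_i,g_ig_j)$ the label of
\begin{equation}\label{eq:loop}
\ell(x,y)\,\ell(y,z)\,\ell(z,x)
\end{equation}
represents $h(g_i)h(g_j)h(g_l)$. There are at most $n^2$ such triples $(x,y,z)$. If two of $x,y,z$ coincide, \eqref{eq:loop} is freely trivial for all choices. The remaining triples, with $x,y,z$ distinct, are the \emph{triangles}. We must find $q$ and cuts such that for $\varepsilon=\varepsilon_q$ the label of \eqref{eq:loop} is trivial in $H_k$ for every triangle.

\subsection{Reference geodesics and the choice of $\varepsilon$}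
To choose $q$ we need data that do not depend on $q$. They come from $\varepsilon_*$-geodesics: the shortcuts in $\widehat X_{\varepsilon_*}$ are so cheap that these geodesics pass every cell that an $\varepsilon_q$-geodesic could pass, and their passes predict what the $\varepsilon_q$-geodesics do.

\begin{lemma}\label{lem:reference}
Let $x,y\in G$, let $\alpha_*$ be an $\varepsilon_*$-geodesic from $x$ to $y$, and for a pass $(C;u,v)$ of $\alpha_*$ put $\varphi(C)=d_C(u,v)/|C|$. Let $\varepsilon=\varepsilon_q$ for some $q$.
\begin{enumerate}
\item[(a)] If some $\varepsilon$-geodesic from $x$ to $y$ passes $C$, then $\alpha_*$ passes $C$ and $\varphi(C)\ge2\varepsilon-40\lambda>5\varepsilon_*$.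
\item[(b)] If $\alpha_*$ passes $C$ and $\varphi(C)>2\varepsilon+20\lambda$, then $c_C\in M(x,y)$.
\item[(c)] Let $\alpha_*$ have the pass $(C;u,v)$ with $\varphi(C)<2\varepsilon-40\lambda$. Let $I$ be the shorter arc of $C$ from $u$ to $v$, and let $w$ be a vertex that divides $I$ into two parts with more than $20\lambda|C|$ edges each. Then no $\varepsilon$-geodesic from $x$ to $y$ passes $C$, and $w\in M(x,y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta$ be an $\varepsilon$-geodesic from $x$ to $y$, and consider the $2$-gon formed by $\alpha_*$ and $\beta^{-1}$, with trivial corners.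

(a) Let $\beta$ have the pass $(C;u',v')$. Then $d_C(u',v')\ge2\varepsilon|C|>(2\varepsilon_*+20\lambda)|C|$, so $\alpha_*$ has a pass $(C;u,v)$ by Lemma~\ref{lem:unmatched}(a). The parts of $\alpha_*$ and $\beta$ from $x$ to $u$ and $u'$, reversed, leave $C$ and end at $x$, and the parts from $v$ and $v'$ leave $C$ and end at $y$. Lemma~\ref{lem:exits} gives $d_C(u,u'),d_C(v,v')\le20\lambda|C|$, so $\varphi(C)\ge2\varepsilon-40\lambda$. The last inequality follows from \eqref{eq:scales}.

(b) If $\beta$ did not pass $C$, Lemma~\ref{lem:unmatched}(a) would give $\varphi(C)\le2\varepsilon+20\lambda$.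

(c) By (a), $\beta$ does not pass $C$. By Lemma~\ref{lem:unmatched}(a), the arc of the pass of $C$ in a minimal filling has at most $(2\varepsilon+20\lambda)|C|<|C|/2$ edges, so it is $I$, and all but $20\lambda|C|$ of its edges are $X$-edges of $\beta$. Hence $\beta$ contains a vertex $s$ of one part of $I$ and a vertex $t$ of the other. Since $d_C(s,t)\le\varphi(C)|C|<2\varepsilon|C|$, Lemma~\ref{lem:shortarc} shows that $\beta$ runs between $s$ and $t$ along the shorter arc of $C$. This is the subarc of $I$, which contains $w$.
\end{proof}

So the behavior of $\varepsilon$-geodesics at $C$ is determined unless $\varphi(C)$ is close to $2\varepsilon$. For each triangle fix $\varepsilon_*$-geodesics $\alpha_*(x,y)$, $\alpha_*(x,z)$, $\alpha_*(y,z)$, with $\alpha_*(y,x)=\alpha_*(x,y)^{-1}$ and so on. Write $\varphi_{xy}=\varphi_{yx}$ for the function $\varphi$ of $\alpha_*(x,y)$, and let $\Lambda(x,y)$ be the list of cells passed by $\alpha_*(x,y)$ with $\varphi_{xy}>5\varepsilon_*$, ordered from $x$ to $y$. From here on $(x,y,z)$ denotes any of the six orderings of the vertices of a triangle. Since $4\varepsilon_*+20\lambda<5\varepsilon_*$, Lemma~\ref{lem:unmatched}(b) gives: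
\begin{equation}\label{eq:thin}
\text{if }C\in\Lambda(x,y),\text{ then }\alpha_*(x,z)\text{ or }\alpha_*(y,z)\text{ passes }C.
\end{equation}

Let $A$ be the last cell of $\Lambda(x,y)$ that is passed by $\alpha_*(x,z)$, if there is one, and let $D=D(x,y,z)$ be the predecessor of $A$ in $\Lambda(x,y)$, if there is one. We look for a common vertex at $D$ and not at $A$ because the two reference geodesics may leave $A$ at distant points, while both continue from $D$ to $A$ and so must leave $D$ at nearby points. Call $q$ \emph{bad} for $(x,y,z)$ if $D$ exists and $|\varphi_{xy}(D)-2\varepsilon_q|\le100\lambda$. By \eqref{eq:scales}, at most one $q$ is bad for each of the at most $6n^2<Q$ ordered triangles. \emph{Fix $q$ that is bad for none of them and put $\varepsilon=\varepsilon_q$.} From now on $M$ and $\gamma$ refer to this $\varepsilon$.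

\subsection{Checkpoints}

\begin{lemma}\label{lem:checkpoint}
If $D=D(x,y,z)$ exists, there is $m_D\in M(x,y)\cap M(x,z)$ such that either $m_D=c_D$, or $m_D$ is a vertex of $D$ and no $\varepsilon$-geodesic from $x$ to $y$ passes $D$.
\end{lemma}

\begin{proof}
Let $(A;u_A,v_A)$ and $(A;u'_A,v'_A)$ be the passes of $A$ on $\alpha_*(x,y)$ and $\alpha_*(x,z)$. The parts of these geodesics from $x$ to $u_A$ and to $u'_A$ form a $2$-gon, with a corner pass of $A$ if $u_A\ne u'_A$. Its first side passes $D\ne A$ with $\varphi_{xy}(D)>5\varepsilon_*>2\varepsilon_*+20\lambda$, so by Lemma~\ref{lem:unmatched}(a) its second side passes $D$ too. Let $(D;u,v)$ and $(D;u',v')$ be the passes on $\alpha_*(x,y)$ and $\alpha_*(x,z)$. Apply Lemma~\ref{lem:exits} to the reversed parts from $u,u'$ back to $x$, and to the parts from $v,v'$ to $u_A,u'_A\in A$. This gives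
\[
d_D(u,u'),\ d_D(v,v')\le20\lambda|D|,\qquad|\varphi_{xz}(D)-\varphi_{xy}(D)|\le40\lambda .
\]
Since $q$ is not bad, there are two cases.

If $\varphi_{xy}(D)>2\varepsilon+100\lambda$, then $\varphi_{xz}(D)>2\varepsilon+60\lambda$, and Lemma~\ref{lem:reference}(b), applied to both pairs, gives $c_D\in M(x,y)\cap M(x,z)$.

If $\varphi_{xy}(D)<2\varepsilon-100\lambda$, then $\varphi_{xz}(D)<2\varepsilon-60\lambda$. Let $I$ be the shorter arc of $D$ from $u$ to $v$; its length is $L=\varphi_{xy}(D)|D|>5\varepsilon_*|D|$. Choose a vertex $w$ of $I$ such that both parts have length at least $L/2-1\ge(2.5\varepsilon_*-\lambda)|D|$, using $|D|\ge1/\lambda$. Number the vertices of $D$ near $I$ by integers along the cycle, with $u=0$ and $v=L$. Then $|u'|\le20\lambda|D|$ and $|v'-L|\le20\lambda|D|$, and the interval $I'$ from $u'$ to $v'$ has length at most $L+40\lambda|D|<|D|/2$, so it is the shorter arc from $u'$ to $v'$. It contains $w$, at distance at least $(2.5\varepsilon_*-21\lambda)|D|>20\lambda|D|$ from both ends. Lemma~\ref{lem:reference}(c), applied to $\alpha_*(x,y)$ with $I$ and to $\alpha_*(x,z)$ with $I'$, shows that $m_D=w$ has the required properties.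
\end{proof}

\subsection{The center of a triangle}
Let $v_x$ be the element of $M(x,y)\cap M(x,z)$ farthest from $x$, and define $v_y$ and $v_z$ in the same way. By Lemma~\ref{lem:E}, $\gamma(x,y)$ and $\gamma(x,z)$ begin with the common \emph{leg} $\gamma(x,v_x)$. The legs will cancel freely, and the next lemma shows that little happens between them.

\begin{lemma}\label{lem:center}
\begin{enumerate}
\item[(a)] On $\gamma(x,y)$, the vertex $v_x$ does not come strictly after $v_y$. Hence $\gamma(x,y)=\gamma(x,v_x)\gamma(v_x,v_y)\gamma(v_y,y)$.
\item[(b)] If two of $v_x,v_y,v_z$ coincide, then all three do.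
\item[(c)] If $\gamma(x,y)$ passes $C$ with $c_C$ strictly after $v_x$, then $C\in\Lambda(x,y)$, and if $D=D(x,y,z)$ exists, then $C$ comes after $D$ in $\Lambda(x,y)$.
\item[(d)] The geodesic $\gamma(v_x,v_y)$ passes at most two cells.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that it does. By Lemma~\ref{lem:E}, $v_y\in M(x,v_x)\subset M(x,z)$, so $x,v_y,v_x,z$ lie in this order on a geodesic and $\hat d(v_y,z)=\hat d(v_y,v_x)+\hat d(v_x,z)$. Seen from $y$, the vertex $v_y$ comes after $v_x$, so $v_x\in M(y,v_y)\subset M(y,z)$ and $\hat d(v_x,z)=\hat d(v_x,v_y)+\hat d(v_y,z)$. Adding the two equalities gives $v_x=v_y$, a contradiction. The decomposition follows from Lemma~\ref{lem:E}.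

(b) If $v_x=v_y$, this vertex lies in $M(z,x)\cap M(z,y)$, so $\hat d(z,v_z)\ge\hat d(z,v_x)$. By (a) for $\gamma(x,z)$ we have $\hat d(z,v_z)\le\hat d(z,v_x)$. Both vertices lie on $\gamma(z,x)$, so they are equal.

(c) The first claim is Lemma~\ref{lem:reference}(a). Let $D$ exist. Since $v_x$ is at or after $m_D$ on $\gamma(x,y)$, the vertex $c_C$ is strictly after $m_D$. Then $C\ne D$: if $m_D=c_D$ because $c_C\ne m_D$, and otherwise because $\gamma(x,y)$ does not pass $D$. Suppose that $C$ precedes $D$ on $\alpha_*(x,y)$. Let $(D;u,v)$ be the pass of $D$ on $\alpha_*(x,y)$. Let $v'\in D$ be the vertex following $c_D$ on $\gamma(x,y)$ if $m_D=c_D$, and $v'=m_D$ otherwise. The part of $\gamma(x,y)$ from $v'$ to $y$ has a pass $(C;u_1,v_1)$, while the part of $\alpha_*(x,y)$ from $v$ to $y$ does not pass $C$. These parts form a $2$-gon, with a corner pass of $D$ if $v\ne v'$. Lemma~\ref{lem:unmatched}(a) gives $d_C(u_1,v_1)\le(2\varepsilon_*+20\lambda)|C|<2\varepsilon|C|$, contrary to Lemma~\ref{lem:shadow}(a).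

(d) Let $\Lambda(x,y)=(C_1,\dots,C_l)$. Let $C_a$ be the last cell of the list passed by $\alpha_*(x,z)$, with $a=0$ if there is none, and let $C_b$ be the first cell passed by $\alpha_*(y,z)$, with $b=l+1$ if there is none. Then $D(x,y,z)=C_{a-1}$ if $a\ge2$, and $D(y,x,z)=C_{b+1}$ if $b\le l-1$. A cell passed by $\gamma(v_x,v_y)$ has its cone vertex strictly between $v_x$ and $v_y$. By (c) for the orderings $(x,y,z)$ and $(y,x,z)$, it is $C_j$ with $a\le j\le b$. If $j>a$, then $\alpha_*(x,z)$ does not pass $C_j$, so $\alpha_*(y,z)$ does by \eqref{eq:thin}, and $j\ge b$. Thus $j\in\{a,b\}$.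
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,2) circle (0.55);
\draw (0,-0.4) circle (0.5);
\draw[thick] (0,3.5) -- (0,2.55);
\draw[thick,dashed] (0,2.55) -- (0,2);
\draw[thick,dashed] (-0.42,1.65) -- (0,2) -- (0.42,1.65);
\draw[very thick] (-0.42,1.65) -- (-2,-0.4) -- (-0.5,-0.4);
\draw[very thick] (0.42,1.65) -- (2,-0.4) -- (0.5,-0.4);
\draw[thick,dashed] (-0.5,-0.4) -- (0.5,-0.4);
\draw[thick] (-2,-0.4) -- (-3.3,-1.1);
\draw[thick] (2,-0.4) -- (3.3,-1.1);
\foreach \p in {(0,3.5),(0,2.55),(0,2),(-0.42,1.65),(0.42,1.65),(-2,-0.4),(2,-0.4),(-3.3,-1.1),(3.3,-1.1),(0,-0.4),(-0.5,-0.4),(0.5,-0.4)} \fill \p circle (1.5pt);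
\node[above] at (0,3.5) {$x$};
\node[above right] at (0,2.55) {$u_x$};
\node[right] at (0.55,2.1) {$C$};
\node[left] at (-0.45,1.7) {$e_{xy}$};
\node[right] at (0.47,1.65) {$e_{xz}$};
\node[above left] at (-2,-0.4) {$v_y$};
\node[above right] at (2,-0.4) {$v_z$};
\node[left] at (-3.3,-1.1) {$y$};
\node[right] at (3.3,-1.1) {$z$};
\node[below] at (0,-0.9) {$C'$};
\end{tikzpicture}
\caption{A triangle of canonical geodesics with vertices $x,y,z$. The sides share legs from $x,y,z$ to $v_x,v_y,v_z$; here $v_x$ is the cone vertex of the cell $C$, and cone edges are dashed. The central $3$-gon (heavy) has a corner pass of $C$ between $e_{xz}$ and $e_{xy}$, trivial corners at $v_y$ and $v_z$, and a pass of the cell $C'$ on one side.}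
\label{fig:center}
\end{figure}

We now cancel the legs in \eqref{eq:loop}. Let $\ell_x$ be the path in $X$ obtained from the leg $\gamma(x,v_x)$ by removing its last edge if $v_x$ is a cone vertex and replacing passes by arcs $\rho$; let $u_x$ be the last vertex of $\ell_x$. Define $\ell_y,u_y,\ell_z,u_z$ in the same way.

Suppose first that $v_x=v_y=v_z=v$. If $v$ is an $X$-vertex, then \eqref{eq:loop} is $\ell_x\ell_y^{-1}\ell_y\ell_z^{-1}\ell_z\ell_x^{-1}$. If $v=c_C$, then $\ell(x,y)=\ell_x\rho_C(u_x,u_y)\ell_y^{-1}$ and likewise for the other two sides, so \eqref{eq:loop} is freely equal to $\ell_x\,\rho_C(u_x,u_y)\rho_C(u_y,u_z)\rho_C(u_z,u_x)\,\ell_x^{-1}$. By \eqref{eq:rho} the loop is freely trivial in both cases, for any cuts.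

Otherwise $v_x,v_y,v_z$ are distinct. Take $\gamma(v_x,v_y)$, $\gamma(v_y,v_z)$, $\gamma(v_z,v_x)$ and remove the first or last edge wherever the endpoint is a cone vertex. Cone vertices are adjacent only to $X$-vertices, so an $\varepsilon$-geodesic between $X$-vertices remains, possibly of length $0$. These are the sides of the \emph{central $3$-gon} (Figure~\ref{fig:center}). If $v_x$ is an $X$-vertex, the corner at $v_x$ is trivial. If $v_x=c_C$, let $e_{xy}$ and $e_{xz}$ be the vertices following $c_C$ on $\gamma(x,y)$ and $\gamma(x,z)$; the corner is the pass $(C;e_{xz},e_{xy})$, or trivial if $e_{xz}=e_{xy}$. The same rule applies at $v_y$ and $v_z$. By Lemma~\ref{lem:center}(d) the central $3$-gon has at most $3\cdot2+3=9$ passes. Read \eqref{eq:loop} cyclically. Near $x$ it contains $\ell_x^{-1}\ell_x$ if $v_x$ is an $X$-vertex, and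
\[
\rho_C(e_{xz},u_x)\,\ell_x^{-1}\ell_x\,\rho_C(u_x,e_{xy})\simeq\rho_C(e_{xz},e_{xy})
\]
if $v_x=c_C$, and likewise near $y$ and $z$. Hence the label of \eqref{eq:loop} is conjugate in $F(S)$ to the label $w_p$ of the closed path obtained from the central $3$-gon by using the arc $\rho_C(u,v)$ for each pass $(C;u,v)$.

\subsection{The choice of cuts}
The number $\varepsilon$, the geodesics $\gamma$ and the central $3$-gons do not depend on the cuts. Fix a minimal filling $\Delta$ for each central $3$-gon. Let $C$ be one of the at most $9$ cells that have a pass in it. By Lemma~\ref{lem:exceptional} with $P\le9$ and $t\le3$, and Lemma~\ref{lem:shadow}(c), the number of exceptional edges of $C$ is at most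
\[
\bigl(3(2\varepsilon+3\lambda)+(54+3)\lambda\bigr)|C|=(6\varepsilon+66\lambda)|C|\le7\varepsilon|C| .
\]
So for each large type $i$, the number of positions in $r_i$ that correspond to an exceptional edge of a cell of type $i$ in some central $3$-gon is at most $n^2\cdot9\cdot7\varepsilon|r_i|\le\frac{63}{100}|r_i|<|r_i|$. Choose the cut of each large type at a position that is not among these. Then $p(C)$ is not exceptional, for every central $3$-gon and every cell $C$ with a pass in it.

We claim that $w_p=1$ in $H_k$. Consider the edges $e$ of $\Delta$ that map to $p(C)$ and are on the arc of a pass of $C$, for some $C$. Since $p(C)$ is not exceptional, $e$ is a bridge and both its traversals lie in arcs of passes of $C$; in particular $e$ determines $C$. Replace each such bridge by a path with the same endpoints that carries the label of the complementary path of $p(C)$ in $C$. The result is a diagram with the same faces as $\Delta$, all small by Lemma~\ref{lem:nolarge}(i), so its boundary word $w'$ is trivial in $H_k$. The traversals that change are exactly the traversals of $p(C)$ by arcs of passes of $C$, for the various $C$. So the arc chosen in the filling for a pass $(C;u,v)$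 is unchanged if it avoids $p(C)$, and then it is $\rho_C(u,v)$. If it contains $p(C)$, this edge is replaced by its complementary path, and by \eqref{eq:flip} the result is freely equal to the other arc, which is $\rho_C(u,v)$. Hence $w'=w_p$ in $F(S)$, which proves the claim.

Thus the label of \eqref{eq:loop} is trivial in $H_k$ for every triangle, and $h(g_i)h(g_j)h(g_l)=1$ whenever $g_ig_jg_l=1$. This proves Theorem~\ref{thm:general}(b), and with Section~\ref{sec:sc} it completes the proofs of Theorems~\ref{thm:example}, \ref{thm:general} and~\ref{thm:family}.

\begin{thebibliography}{9}

\bibitem{LS}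
Lyndon and Schupp, \emph{Combinatorial Group Theory}, Chapter V.

\bibitem{Notes}
\emph{Notes on Hyperbolic and Automatic Groups},
\texttt{http://www.math.ucdavis.edu/\textasciitilde kapovich/280-2020/hyplectures\_papasoglu.pdf}.

\bibitem{RS}
Rips and Sela, \emph{Canonical representatives and equations in hyperbolic groups}, Invent. Math. 120 (1995).

\end{thebibliography}
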